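# Primitive ideals of $\ell_1(G)$ that are not $*$-invariant: free groups and wreath products

## 1. Evaluations on $\ell_1(\mathbb Z)$ by hand

Let $\ell_1(\mathbb Z)$ be the space of complex sequences $f$ with $\|f\|_1=\sum_n|f(n)|<\infty$, multiplied by convolution, with involution $f^*(n)=\overline{f(-n)}$. Write $\hat f(z)=\sum_n f(n)z^n$ for $|z|=1$. Then $\widehat{f*h}=\hat f\,\hat h$, so each $z$ on the unit circle gives a maximal ideal
$$P_z=\{f:\hat f(z)=0\}.$$
Is $P_z$ closed under the involution? We compute
$$\widehat{f^*}(z)=\sum_n\overline{f(-n)}\,z^n=\overline{\sum_n f(n)\,\bar z^{-n}}=\overline{\hat f(z)},$$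
where the last equality uses $\bar z^{-1}=z$, that is, $|z|=1$. So $P_z^*=P_z$.

The norm matters here. In the algebra of finitely supported functions (Laurent polynomials) we may evaluate at $z=2$. The polynomial $p=z-2$ lies in the maximal ideal of that point, and $p^*=z^{-1}-2$ takes the value $-\frac32$ there. In $\ell_1(\mathbb Z)$ this evaluation is not available: a homomorphism $\chi:\ell_1(\mathbb Z)\to\mathbb C$ satisfies $|\chi(\delta_1)|\le1$ and $|\chi(\delta_{-1})|\le1$, so $|\chi(\delta_1)|=1$.

Now a noncommutative example. Let $D_\infty=\langle a,s: s^2=1,\ sas=a^{-1}\rangle$. Fix $|z|=1$, $z\ne\pm1$, and let $D_\infty$ act on $\mathbb C^2$ by $a\mapsto\operatorname{diag}(z,\bar z)$, with $s$ swapping the coordinates. The only lines invariant under $a$ are the two coordinate lines, and $s$ swaps them, so the module is irreducible. Write $f\in\ell_1(D_\infty)$ as $f=u+vs$ with $u,v\in\ell_1(\langle a\rangle)$. Then $f$ acts by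
$$\operatorname{diag}(\hat u(z),\hat u(\bar z))+\operatorname{diag}(\hat v(z),\hat v(\bar z))\cdot(\text{swap}),$$
so the annihilator $P$ consists of the $f$ for which $\hat u$ and $\hat v$ vanish at $z$ and $\bar z$. Since $f^*=u^*+sv^*=u^*+(sv^*s)s$ and $\widehat{sv^*s}(z)=\widehat{v^*}(\bar z)=\overline{\hat v(\bar z)}$, again $P^*=P$.

In both examples the annihilator of an irreducible module is invariant under $*$. Does this always happen? For a discrete group $G$, let $\ell_1(G)$ be the space of $f:G\to\mathbb C$ with $\|f\|_1=\sum_g|f(g)|<\infty$, with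
$$(f*h)(g)=\sum_{s\in G}f(s)h(s^{-1}g),\qquad f^*(g)=\overline{f(g^{-1})}.$$
It is a unital Banach $*$-algebra. We write $g$ for $\delta_g$ and $fh$ for $f*h$.

**Definition.** A *primitive ideal* of $\ell_1(G)$ is the annihilator of an algebraically irreducible left module, that is, of a nonzero module with no submodules other than $0$ and itself. A group $G$ is *good* if $P^*=P$ for every primitive ideal $P$ of $\ell_1(G)$.

The question, from "Banach algebras with large groups of unitary elements", is whether every group is good. The answer is no.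

**Theorem 1.** Let $F_2=\langle\alpha,\beta\rangle$ be free, $\kappa=\alpha\beta\alpha^{-1}\beta^{-1}$, $\omega=e^{2\pi i/3}$, and
$$\tilde f=\sum_{k=0}^{20}\omega^k\,\alpha^k(\kappa+\kappa^{-1})\alpha^{-k}.$$
There is a primitive ideal $P$ of $\ell_1(F_2)$ with $\tilde f\in P$ and $\tilde f^*\notin P$. Hence $P^*\neq P$ and $F_2$ is not good.

The proof also gives a 2-generated metabelian (hence amenable) group that is not good. After it we prove a general criterion, determine which wreath products $A\wr H$ with $A$ infinite abelian are good, and prove a result for groups with hermitian $\ell_1(G)$.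

## 2. Irreducible modules, the radical, and quotient groups

"Ideal" means two-sided ideal. Let $B$ be a unital Banach algebra.

**Cyclic form of irreducible modules.** If $E$ is irreducible and $0\ne x\in E$, then $Bx$ is a nonzero submodule, so $E=Bx\cong B/\Lambda$ with $\Lambda=\{b:bx=0\}$, a maximal left ideal. A maximal left ideal $\Lambda$ is closed: elements at distance less than $1$ from $1$ are invertible, so the left ideal $\overline\Lambda$ is still proper and equals $\Lambda$. So $E$ carries the quotient norm, and $\|be\|\le\|b\|\,\|e\|$. Annihilators of such modules are closed, so primitive ideals are closed. For $B=\ell_1(G)$, each $g\in G$ and its inverse act on $E$ with norm at most $1$, so $G$ acts by isometries.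

**The radical.** The Jacobson radical $\operatorname{Rad}B$ is the intersection of the primitive ideals of $B$. It is an ideal, and its elements are quasinilpotent: they have spectral radius $r(b)=\lim\|b^n\|^{1/n}=0$ (Bonsall–Duncan, *Complete Normed Algebras*, §§24–25). In $\mathbb C[\nu]/(\nu^2)$ the radical is $\mathbb C\nu$.

**Pulling back.** If $T:B\to B'$ is a surjective homomorphism and $P'$ is the annihilator of an irreducible $B'$-module $E$, then $E$ is an irreducible $B$-module through $T$, with annihilator $T^{-1}(P')$. So preimages of primitive ideals are primitive. We use this in two ways.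

If $q:G\to Q$ is a surjective homomorphism of groups, summing over fibers gives a surjective $*$-homomorphism $T:\ell_1(G)\to\ell_1(Q)$. Then $T^{-1}(P)^*=T^{-1}(P^*)$, and since $T$ is surjective, $T^{-1}(P)$ is $*$-invariant if and only if $P$ is. Therefore *quotients of good groups are good*.

If $\mathfrak J$ is a closed proper ideal of $B$ and $b\in B$ has $b+\mathfrak J\notin\operatorname{Rad}(B/\mathfrak J)$, then some primitive ideal of $B/\mathfrak J$ omits $b+\mathfrak J$, and its preimage is a primitive ideal $P\supset\mathfrak J$ of $B$ with $b\notin P$. For $B=\ell_1(G)$ this gives our strategy: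
$$\text{find } f\in\mathfrak J \text{ with } f^*+\mathfrak J\notin\operatorname{Rad}(\ell_1(G)/\mathfrak J).\tag{1}$$
Then $f\in P$ and $f^*\notin P$, so $P^*\ne P$.

## 3. Finite-dimensional modules and virtually abelian groups

The first thing to try is to look for a bad primitive ideal among modules that we can write down: characters, matrices, abelian groups with a finite group on top. None of these can work.

**Proposition 2.** (i) For every $G$, every primitive ideal of finite codimension in $\ell_1(G)$ is $*$-invariant. (ii) Virtually abelian groups are good.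

*Proof of (i).* Let $P$ be the annihilator of $E=\ell_1(G)x$. Then $E$ is a quotient of $\ell_1(G)/P$, so $\dim E<\infty$. The group $G$ acts by isometries of a norm on $E$, so its image in $GL(E)$ has compact closure, a compact group. Averaging any inner product over this group gives a $G$-invariant inner product. Each $g$ now acts by a unitary $\pi(g)$, and by continuity $\pi(f)=\sum_gf(g)\pi(g)$. Hence
$$\pi(f^*)=\sum_g\overline{f(g^{-1})}\,\pi(g)=\Big(\sum_gf(g^{-1})\,\pi(g^{-1})\Big)^*=\pi(f)^*,$$
and $P=\ker\pi$ is $*$-invariant.

*Proof of (ii).* We show that every irreducible module $E$ is finite-dimensional. An abelian subgroup of finite index contains a normal one of finite index, so let $N\trianglelefteq G$ be abelian with $[G:N]<\infty$, and let $S$ be a finite set of coset representatives. Since $N$ is normal,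
$$\ell_1(G)=\sum_{t\in S}\ell_1(N)\,t=\sum_{t\in S}t\,\ell_1(N).$$
Take $0\neq x\in E$. Then $E=\sum_{t\in S}\ell_1(N)\,tx$ is a nonzero finitely generated $\ell_1(N)$-module, so by Zorn's lemma it has a maximal proper submodule $E_0$. The quotient $E/E_0$ is a simple module over the commutative Banach algebra $\ell_1(N)$, hence of the form $\ell_1(N)/\mathfrak m$ with $\mathfrak m$ a maximal ideal, and $\dim E/E_0=1$ by Gelfand–Mazur.

For $t\in G$ and $u\in\ell_1(N)$ we have $ut=t(t^{-1}ut)$ with $t^{-1}ut\in\ell_1(N)$. So $tE_0$ is an $\ell_1(N)$-submodule, of codimension $1$ because $t$ acts bijectively, and it depends only on $tN$ because $nE_0=E_0$ for $n\in N$. Let $F=\bigcap_{t\in S}tE_0$. It is proper, it is an $\ell_1(N)$-submodule, and $G$ permutes the finitely many spaces $tE_0$, so $gF=F$ for all $g\in G$. Every element of $\ell_1(G)$ is a finite sum $\sum_{t\in S}tu_t$ with $u_t\in\ell_1(N)$, so $F$ is an $\ell_1(G)$-submodule. By irreducibility $F=0$, and therefore $\dim E\le[G:N]$. The annihilator of $E$ has finite codimension, and (i) applies. $\square$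

So a bad primitive ideal needs an infinite-dimensional module over a group that is not virtually abelian. We will not write the module down: strategy (1) produces it from a spectral radius.

## 4. The commutative obstruction, and a shift that removes it

Strategy (1) asks for a closed ideal containing $f$ but not $f^*$. Suppose we have such an ideal $I$ in $\ell_1(K)$ with $K$ abelian. (Section 5 builds one.) Is $f^*+I$ outside the radical? No. Let $\chi$ be a character of $\ell_1(K)/I$, seen as a character of $\ell_1(K)$ that kills $I$. As in Section 1, $|\chi(u)|=1$ for $u\in K$, so $\chi(f^*)=\overline{\chi(f)}=0$. Every character of the commutative algebra $\ell_1(K)/I$ vanishes at $f^*+I$, so $f^*+I$ is quasinilpotent and lies in the radical. This is the exact point at which the commutative attempt stops: $f^*$ is nonzero modulo $I$, but only as an infinitesimal.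

An infinitesimal can be rescued by a noncommuting factor that moves it. Here is the mechanism in a toy algebra. Take commuting symbols $\nu_j$ $(j\in\mathbb Z)$ with $\nu_j^2=0$, and an invertible $\sigma$ with $\sigma\nu_j\sigma^{-1}=\nu_{j+1}$. The monomials $\nu_S\sigma^k$, with $S\subset\mathbb Z$ finite and $\nu_S=\prod_{j\in S}\nu_j$, multiply by
$$\nu_S\sigma^k\cdot\nu_T\sigma^l=\nu_S\,\nu_{T+k}\,\sigma^{k+l},$$
where $\nu_S\nu_{T+k}$ is $\nu_{S\cup(T+k)}$ if the two sets are disjoint and $0$ otherwise. So the $\ell_1$-space on these monomials is a Banach algebra. In it $\nu_0^2=0$, but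
$$(\nu_0\sigma)^n=\nu_0\nu_1\cdots\nu_{n-1}\,\sigma^n$$
has norm $1$ for every $n$. Hence $r(\nu_0\sigma)=1$, so $\nu_0\sigma$ is not in the radical, and as the radical is an ideal, $\nu_0$ is not in it either.

We therefore want a group containing infinitely many commuting copies $M_j$ of $K$, moved around by a group element $\beta$. The ideal is generated by $I\subset\ell_1(M_0)$; the coset of $f^*$ plays the part of $\nu_0$, and $\beta$ plays $\sigma$. To bound $\|(f^*\beta)^n+\mathfrak J\|$ from below we need functionals that kill $\mathfrak J$, and these will be products over $j$ of functionals that kill $I$.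

## 5. A bounded normal derivative and a closed ideal of $\ell_1(\mathbb Z^{21})$

How can a functional kill $fg$ for all $g$ and still see $f^*$? A model: among polynomials in real variables $x,y$, with complex conjugation as involution, let $f=x+iy$ and $\varphi(F)=\partial_xF(0)+i\,\partial_yF(0)$. Then $\varphi(fF)=(1+i^2)F(0)=0$ for all $F$, while $\varphi(\bar f)=1+i(-i)=2$.

On $\ell_1(\mathbb Z^n)$ a derivative at a point $\theta_0$ is not bounded: the functional $F\mapsto\partial_j\hat F(\theta_0)$ takes $\delta_m$ to $im_je^{im\cdot\theta_0}$. We replace the point by the hypersurface $\rho=0$, where $\rho=\sum_{j=1}^7\cos\theta_j$, and integrate over it. Formally we want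
$$E(F)=\int\hat F\,\delta(\rho),\qquad D(F)=-\int\hat F\,\delta'(\rho),$$
since $\rho\,\delta(\rho)=0$ and $-\rho\,\delta'(\rho)=\delta(\rho)$. Writing $\delta(\rho)=\frac1{2\pi}\int e^{is\rho}ds$ turns boundedness into decay of an oscillatory integral.

Here are the precise definitions. For $F\in\ell_1(\mathbb Z^7)$ let $\hat F(\theta)=\sum_mF(m)e^{im\cdot\theta}$. Let $c=\frac12\sum_{j=1}^7(\delta_{e_j}+\delta_{-e_j})$, so $\hat c=\rho$. With normalized Haar measure on $\mathbb T^7$ put
$$m_F(s)=\int_{\mathbb T^7}\hat F\,e^{is\rho}\,d\theta,\qquad E(F)=\frac1{2\pi}\int_{\mathbb R}m_F(s)\,ds,\qquad D(F)=\frac1{2\pi}\int_{\mathbb R}(-is)\,m_F(s)\,ds.$$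

**Lemma 3.** $E$ and $D$ are bounded linear functionals on $\ell_1(\mathbb Z^7)$. For all $F$,
$$E(cF)=0,\qquad D(cF)=E(F),\tag{2}$$
and $E(1)>0$, where $1=\delta_0$.

*Proof.* **Step 1 (decay of $m_F$, so that the integrals converge).** We claim that for a constant $C'$,
$$|m_F(s)|\le C'\|F\|_1(1+|s|)^{-7/3}\qquad(F\in\ell_1(\mathbb Z^7),\ s\in\mathbb R).\tag{3}$$
Since $m_F=\sum_mF(m)m_{\delta_m}$, it suffices to treat $F=\delta_m$ with a constant independent of $m$. Then $m_{\delta_m}(s)$ is the product over $j=1,\dots,7$ of $\frac1{2\pi}\int_0^{2\pi}e^{i(m_j\theta+s\cos\theta)}d\theta$. Recall van der Corput's lemma (Stein, *Harmonic Analysis*, Ch. VIII, Prop. 2): if $\phi$ is real and smooth with $|\phi^{(k)}|\ge\lambda>0$ on an interval and $k\ge2$, then the integral of $e^{i\phi}$ over the interval is at most $C_k\lambda^{-1/k}$ in modulus, with $C_k$ depending only on $k$. For $\phi(\theta)=n\theta+s\cos\theta$,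
$$\phi''=-s\cos\theta,\qquad\phi'''=s\sin\theta,$$
and $n$ has dropped out. Split the circle into the four arcs of length $\pi/2$ centered at $0,\pi/2,\pi,3\pi/2$. On the first and third, $|\cos\theta|\ge2^{-1/2}$, and $k=2$ gives a bound of order $|s|^{-1/2}$. On the other two, $|\sin\theta|\ge2^{-1/2}$, and $k=3$ gives $|s|^{-1/3}$. So for $|s|\ge1$ each one-dimensional integral is at most $C|s|^{-1/3}$, with $C$ independent of $n$. It is always at most $1$ in modulus. Multiplying the seven factors, $|m_{\delta_m}(s)|\le C^7|s|^{-7/3}$ for $|s|\ge1$ and $|m_{\delta_m}(s)|\le1$ for all $s$. Since $1+|s|\le2|s|$ for $|s|\ge1$ and $1+|s|\le2$ for $|s|\le1$, (3) holds with $C'=2^{7/3}\max(1,C^7)$.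

By (3), both $m_F$ and $sm_F$ are integrable, with integrals at most a constant times $\|F\|_1$. So $E$ and $D$ are bounded. (With $n$ variables this estimate gives the exponent $n/3$, and integrability of $s\,m_F$ asks for $n/3>2$. This is where seven variables come from.)

**Step 2 (the identities (2)).** Since $\rho$ is bounded we may differentiate under the integral: $m_F'(s)=\int i\rho\hat F e^{is\rho}d\theta=i\,m_{cF}(s)$, because $\widehat{cF}=\rho\hat F$. Thus $m_{cF}=-im_F'$. Applying (3) to $F$ and to $cF$, the functions $m_F'$ and $sm_F'$ are integrable, and $m_F$ and $sm_F$ tend to $0$ at $\pm\infty$. Hence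
$$E(cF)=\frac{-i}{2\pi}\int m_F'(s)\,ds=0,$$
$$D(cF)=\frac1{2\pi}\int(-is)(-i)\,m_F'(s)\,ds=-\frac1{2\pi}\int s\,m_F'(s)\,ds=\frac1{2\pi}\int m_F(s)\,ds=E(F),$$
by parts.

**Step 3 ($E(1)>0$).** Let $\mu$ be the law of $\cos\theta$ for uniform $\theta$. It has density $\frac1{\pi\sqrt{1-t^2}}\ge\frac1\pi$ on $(-1,1)$. The law of $\rho$ is $\mu^{*7}$, so $m_{\delta_0}(s)=\int e^{ist}\,d\mu^{*7}(t)$. This is integrable in $s$, so by Fourier inversion $\mu^{*7}$ has a continuous density $w$, with $w(0)=\frac1{2\pi}\int m_{\delta_0}(s)\,ds=E(1)$. Let $\lambda$ be Lebesgue measure on $(-1,1)$. From $\mu\ge\pi^{-1}\lambda$ we get $\mu^{*7}\ge\pi^{-7}\lambda^{*7}$. The measure $\lambda^{*7}$ has a continuous density $v$, and $v(0)$ is the volume of $\{t\in(-1,1)^6:|t_1+\dots+t_6|<1\}$, which is positive. So $w\ge\pi^{-7}v$ almost everywhere, hence everywhere by continuity, and $E(1)\ge\pi^{-7}v(0)>0$. $\square$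

Now we copy the polynomial model with three "normal directions". Let $K\cong\mathbb Z^{21}$ be free abelian, written multiplicatively, with basis $x_k$, $k\in\mathbb Z/21$. For $r=0,1,2$ put $c_r=\frac12\sum_{k\equiv r\,(3)}(x_k+x_k^{-1})$, and
$$f=\sum_k\omega^k(x_k+x_k^{-1})=2(c_0+\omega c_1+\omega^2c_2).$$
Since $c_r^*=c_r$, we have $f^*=2(c_0+\omega^{-1}c_1+\omega^{-2}c_2)$.

**Proposition 4.** Let $I$ be the closed ideal of $\ell_1(K)$ generated by $f$. There is a bounded functional $\varphi$ on $\ell_1(K)$ with $\varphi(I)=0$ and $\varphi(f^*)>0$. Hence $f\in I$ and $f^*\notin I$. Moreover, $I$ is invariant under the cyclic shift $x_k\mapsto x_{k+1}$.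

*Proof.* Sorting the indices mod $3$ gives $K=K_0\times K_1\times K_2$ with $K_r\cong\mathbb Z^7$, and $c_r$ is the copy of $c$ in $\ell_1(K_r)$. Define $\varphi$ as the bounded function on $K$
$$\varphi(a,b,d)=D(\delta_a)E(\delta_b)E(\delta_d)+\omega\,E(\delta_a)D(\delta_b)E(\delta_d)+\omega^2E(\delta_a)E(\delta_b)D(\delta_d).$$
For $g=(g_0,g_1,g_2)\in K$ put $e(g)=E(\delta_{g_0})E(\delta_{g_1})E(\delta_{g_2})$. In $c_0g$ only the first coordinate is changed, to $c\,\delta_{g_0}$. By (2), the first term of $\varphi$ then gives $e(g)$, and the other two contain $E(c\,\delta_{g_0})=0$. The cases $r=1,2$ are the same, so $\varphi(c_rg)=\omega^re(g)$. Therefore, for all $g\in K$,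
$$\varphi(fg)=2(1+\omega^2+\omega^4)e(g)=0,\qquad \varphi(f^*)=2(1+\omega^{-1}\omega+\omega^{-2}\omega^2)e(1)=6E(1)^3>0.$$
As $I$ is the closed span of the elements $fg$, $\varphi(I)=0$. Finally, $\omega^k$ is well defined for $k\in\mathbb Z/21$ because $3\mid21$, and the shift takes $f$ to $\sum_k\omega^k(x_{k+1}+x_{k+1}^{-1})=\omega^{-1}f$. $\square$

Why a cube root of unity, and not the two directions with coefficients $1,i$ of the model? With $f=c_0+ic_1$, a shift exchanging $c_0$ and $c_1$ takes $f$ to $c_1+ic_0=i(c_0-ic_1)=if^*$, so a shift-invariant ideal containing $f$ contains $f^*$. The shift will be forced on us by the group, and the coefficients $\omega^k$ survive it.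

## 6. Product functionals

**Setup (S).** $G$ is a group, and $M\trianglelefteq G$ is an internal restricted direct sum $M=\bigoplus_{j\in J}M_j$ of subgroups with $gM_jg^{-1}=M_{gj}$ for a transitive action of $G$ on $J$. Fix a point $0\in J$ with stabilizer $G_0$. $I$ is a closed proper ideal of $\ell_1(M_0)$ with $gIg^{-1}=I$ for $g\in G_0$. Put $I_j=gIg^{-1}\subset\ell_1(M_j)$ whenever $g0=j$. $\mathfrak J$ is the closed ideal of $\ell_1(G)$ generated by $I$.

The ideal $I_j$ does not depend on $g$: if $g0=g'0$, then $g^{-1}g'\in G_0$ preserves $I$. A first example is $G=\mathbb Z\wr\mathbb Z=\big(\bigoplus_{j\in\mathbb Z}\mathbb Z\big)\rtimes\mathbb Z$ with the right-hand factor shifting coordinates; $J=\mathbb Z$, $M_j$ is the $j$-th copy, and $G_0=M$ acts trivially on $M_0$, so every closed proper ideal $I$ is allowed.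

Functionals on $\ell_1(G)$ are bounded functions $\chi$ acting by $\chi(x)=\sum_g\chi(g)x(g)$. Write $x^g=gxg^{-1}$.

**Lemma 5.** In Setup (S) let $\chi_j\in\ell_\infty(M_j)$ with $\|\chi_j\|_\infty\le1$ and $\chi_j(I_j)=0$ for all $j$, and $\chi_j(1)=1$ for all but finitely many $j$. Define $\Phi\big(\prod m_j\big)=\prod\chi_j(m_j)$ on $M$ and $\Phi=0$ on $G\setminus M$. Then $\|\Phi\|_\infty\le1$, $\Phi(\mathfrak J)=0$, and $\Phi\big(\prod_jy_j\big)=\prod_j\chi_j(y_j)$ whenever $y_j\in\ell_1(M_j)$ and all but finitely many $y_j$ equal $1$.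

*Proof.* For $m\in M$ almost all $m_j$ are $1$, and almost all $\chi_j(1)$ are $1$, so the product is finite, and it is at most $1$ in modulus. The last claim follows by expanding the finitely many $y_j\neq1$ as absolutely convergent sums over $M_j$. It remains to see that $\Phi$ kills $\mathfrak J$.

$\mathfrak J$ is the closed span of the elements $uxv$ with $u,v\in G$, $x\in I$, and $uxv=x^u\,uv$ with $x^u\in I_{u0}$. So it suffices to show $\Phi(zv)=0$ for $z\in I_j$, $v\in G$. If $v\notin M$, then $zv$ is supported in $Mv$, which is disjoint from $M$. If $v=\prod v_i\in M$, then $zv=(zv_j)\prod_{i\ne j}v_i$, so $\Phi(zv)=\chi_j(zv_j)\prod_{i\ne j}\chi_i(v_i)=0$ because $zv_j\in I_j$. $\square$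

The lemma needs a functional with value $1$ at $1$ for almost all coordinates. Since $I$ is proper it contains no element at distance less than $1$ from $1$, so the class of $1$ in $\ell_1(M_0)/I$ has norm $1$. By Hahn–Banach there is
$$\psi\in\ell_\infty(M_0)\quad\text{with}\quad\psi(I)=0,\ \ \|\psi\|=1=\psi(1).\tag{4}$$
(For the ideal of Proposition 4 one may take the character $x_k\mapsto i$ for all $k$: it sends each $x_k+x_k^{-1}$ to $i-i=0$.)

## 7. A metabelian quotient of $F_2$

We need a quotient of $F_2$ in which infinitely many copies of $\mathbb Z^{21}$ sit side by side, with one generator shifting cyclically inside each copy and the other moving from copy to copy.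

Let $H=\langle s\rangle\times\langle b\rangle$ with $s$ of order $21$ and $b$ of infinite order, $R=\mathbb Z[H]$, and $W=R\rtimes H$ with $(r,h)(r',h')=(r+hr',hh')$. Put $\bar\alpha=(1,s)$, $\bar\beta=(0,b)$, $L=\langle\bar\alpha,\bar\beta\rangle$. Then $\alpha\mapsto\bar\alpha$, $\beta\mapsto\bar\beta$ makes $L$ a quotient of $F_2$.

**Step 1 (the commutator subgroup).** We have $\bar\alpha^{-1}=(-s^{-1},s^{-1})$, so $\bar\alpha\bar\beta=(1,sb)$, $\bar\alpha^{-1}\bar\beta^{-1}=(-s^{-1},s^{-1}b^{-1})$, and
$$[\bar\alpha,\bar\beta]=(1,sb)(-s^{-1},s^{-1}b^{-1})=(1-sb\,s^{-1},1)=(1-b,1).$$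
Also
$$(r,h)(r',1)(r,h)^{-1}=(r+hr',h)(-h^{-1}r,h^{-1})=(hr',1).\tag{5}$$
Since $L$ maps onto $H$, (5) shows that the normal closure of $[\bar\alpha,\bar\beta]$ in $L$ is $M=R(1-b)$, embedded as the elements $(r,1)$ with $r\in R(1-b)$.

**Step 2 ($M$ is free abelian on a permuted basis).** The map $u\mapsto u(1-b)$ is injective on $R$: if $u=ub$, then $u$ is constant on the cosets of $\langle b\rangle$, which are infinite, while $u$ has finite support, so $u=0$. Hence $M$ is free abelian with basis $x_h=h(1-b)$, $h\in H$, and by (5) an element of $L$ over $h'\in H$ sends $x_h$ to $x_{h'h}$.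

**Step 3 (Setup (S) holds).** For $j\in J=\mathbb Z$ let $M_j=\langle x_{b^js^k}:0\le k\le20\rangle\cong\mathbb Z^{21}$. Then $M=\bigoplus_jM_j$. An element of $L$ over $b^is^l$ maps $M_j$ onto $M_{j+i}$, so $L$ acts on $J$ by translations, transitively. Identify $M_0$ with $K$ through $x_k=x_{s^k}$. The stabilizer of $0$ consists of the elements over some $s^l$, and these act on $M_0$ by the cyclic shifts $x_k\mapsto x_{k+l}$. By Proposition 4 they preserve $I$, which is proper because $f^*\notin I$.

**Step 4 ($\tilde f$ maps to $f$).** By (5), $\bar\alpha^k[\bar\alpha,\bar\beta]\bar\alpha^{-k}=(s^k(1-b),1)=x_{s^k}=x_k$. So the map $\ell_1(F_2)\to\ell_1(L)$ takes $\tilde f$ to $\sum_k\omega^k(x_k+x_k^{-1})=f$, and $\tilde f^*$ to $f^*$.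

## 8. The powers of $f^*\bar\beta$: proof of Theorem 1

Let $\mathfrak J$ be the closed ideal of $\ell_1(L)$ generated by $I$. We show, as in the toy algebra of Section 4, that $f^*\bar\beta+\mathfrak J$ has positive spectral radius.

**Step 1 (a functional for each $n$).** Let $\varphi$ be as in Proposition 4, $\varphi_1=\varphi/\|\varphi\|$, $\delta=\varphi_1(f^*)>0$, and $\psi$ as in (4). For $n\ge1$ and $x\in\ell_1(M_j)$ set
$$\chi_j(x)=\varphi_1(\bar\beta^{-j}x\bar\beta^{j})\quad(0\le j<n),\qquad\chi_j(x)=\psi(\bar\beta^{-j}x\bar\beta^{j})\quad(\text{other }j).$$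
Since $\bar\beta^j0=j$, conjugation by $\bar\beta^{-j}$ takes $M_j$ to $M_0$ and $I_j=\bar\beta^jI\bar\beta^{-j}$ to $I$. So $\chi_j(I_j)=0$, $\|\chi_j\|_\infty\le1$, and $\chi_j(1)=1$ for $j\notin\{0,\dots,n-1\}$. Lemma 5 gives a functional $\Phi$.

**Step 2 (the lower bound).** Moving all factors $\bar\beta$ to the right,
$$(f^*\bar\beta)^n\bar\beta^{-n}=\prod_{j=0}^{n-1}\bar\beta^jf^*\bar\beta^{-j},$$
with the $j$-th factor in $\ell_1(M_j)$. By Lemma 5 its value under $\Phi$ is $\prod_{j<n}\varphi_1(f^*)=\delta^n$. As $\Phi$ has norm at most $1$ and kills $\mathfrak J$, and as right multiplication by $\bar\beta^{-n}$ is an isometry of $\ell_1(L)/\mathfrak J$,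
$$\|(f^*\bar\beta)^n+\mathfrak J\|=\|(f^*\bar\beta)^n\bar\beta^{-n}+\mathfrak J\|\ge\delta^n\qquad(n\ge1).$$
In particular $\mathfrak J$ is proper, and $r(f^*\bar\beta+\mathfrak J)\ge\delta>0$.

**Step 3 (the primitive ideal).** So $f^*\bar\beta+\mathfrak J$ is not quasinilpotent and does not lie in $\operatorname{Rad}(\ell_1(L)/\mathfrak J)$. The radical is an ideal, so $f^*+\mathfrak J$ is not in it either. By (1), some primitive ideal $P_L\supset\mathfrak J$ of $\ell_1(L)$ contains $f$ but not $f^*$. Let $P$ be its preimage under $\ell_1(F_2)\to\ell_1(L)$. It is primitive by Section 2, and by Step 4 of Section 7, $\tilde f\in P$ and $\tilde f^*\notin P$. If $P^*=P$, then $\tilde f\in P$ would give $\tilde f^*\in P$; so $P^*\ne P$. $\square$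

Since quotients of good groups are good, every group with $F_2$ or $L$ as a quotient is not good, in particular every nonabelian free group. The group $L$ is generated by two elements, and it is metabelian: $M$ is abelian, and $L/M$ is abelian because the commutator of the two generators lies in $M$. So neither amenability nor solvability implies goodness.

## 9. Arbitrary infinite groups of shifts

The proof used an element $\bar\beta$ of infinite order. Suppose that in Setup (S) we only have an infinite group of shifts, perhaps a torsion group. Then the element $f^*t$ can fail. If $M_0$ is abelian and $t^N=1$, then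
$$(f^*t)^N=\prod_{j=0}^{N-1}(f^*)^{t^j}$$
is, when $0,t0,\dots,t^{N-1}0$ are distinct, a product of commuting elements. Each has spectral radius $0$ modulo $\mathfrak J$, because $f^*+I$ is quasinilpotent by Section 4. So $f^*t+\mathfrak J$ is quasinilpotent: the shift returns before it has met infinitely many fresh coordinates. The remedy is to multiply $f^*$ by an infinite combination of shifts, and to use words whose partial products never repeat. There is then a danger of cancellation, because $n$-th powers contain all words at once. A functional with $\varphi(1)=0$ prevents it.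

**Theorem 6.** Assume (S), that $I^*\ne I$, and that $G$ has an infinite subgroup $H$ with $h0\ne0$ for all $1\ne h\in H$. Then $G$ is not good.

*Proof.* **Step 1 (an $f\in I$ with $f^*\notin I+\mathbb C1$).** This gives the functional with $\varphi(1)=0$. Since $I^*\neq I$, there is $f\in I$ with $f^*\notin I$ (if $I^*\subset I$, then $I=I^{**}\subset I^*$). Suppose $f^*\in I+\mathbb C1$, so $f^*\equiv\lambda1$ mod $I$ with $\lambda\ne0$.

We first find $u\in M_0$ outside $I+\mathbb C1$. If there were none, the closed subspace $I+\mathbb C1$ would be all of $\ell_1(M_0)$, and $I$, being proper, would be the kernel of a character $\chi$. From $|\chi(u^{\pm1})|\le1$ we get $|\chi(u)|=1$ for $u\in M_0$, so $\chi(x^*)=\overline{\chi(x)}$ and $I^*=I$, a contradiction.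

Fix such a $u$. Then $u^{-1}\notin I+\mathbb C1$ too: if $u^{-1}\equiv\mu1$, then $\mu\ne0$ because $u^{-1}$ is invertible and $I$ is proper, and multiplying by $u$ gives $u\equiv\mu^{-1}1$. Now $uf\in I$ and $(uf)^*=f^*u^{-1}\equiv\lambda u^{-1}\notin I+\mathbb C1$. Replace $f$ by $uf$.

As $I+\mathbb C1$ is closed, Hahn–Banach gives $\varphi\in\ell_\infty(M_0)$ with $\|\varphi\|\le1$, $\varphi(I)=0$, $\varphi(1)=0$ and $\delta:=\varphi(f^*)>0$. Let $\psi$ be as in (4).

**Step 2 (words with distinct partial products).** We choose $t_1,t_2,\dots\in H$ one after another, with words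
$$w_0=\text{empty},\qquad w_{k+1}=w_k\,t_{k+1}\,w_k,$$
so $w_k$ has length $2^k-1$. Let $P_k\subset H$ be the set of partial products of $w_k$, including $1$ and the full product $e_k$. We want $|P_k|=2^k$. Clearly $|P_0|=1$. Next, $P_{k+1}=P_k\cup e_kt_{k+1}P_k$, and the two sets are disjoint if $t_{k+1}\notin e_k^{-1}P_kP_k^{-1}$. This excludes finitely many elements of the infinite group $H$, so $t_{k+1}$ can be chosen. The letter $t_i$ occurs $2^{k-i}$ times in $w_k$ for $i\le k$, since it appears once in $w_i$ and each later step doubles the count.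

For example, $w_3=t_1t_2t_1t_3t_1t_2t_1$. If $H$ is an infinite direct sum of copies of $\mathbb Z/2$ and $t_i$ generates the $i$-th copy, the partial products of $w_3$ are the elements with supports $\emptyset,\{1\},\{1,2\},\{2\},\{2,3\},\{1,2,3\},\{1,3\},\{3\}$, all distinct.

**Step 3 (the element and its powers).** Let $y=f^*\sum_{i\ge1}2^{-i}t_i\in\ell_1(G)$ and $n=2^k$. Moving the letters to the right,
$$y^n=\sum_{(i_1,\dots,i_n)}2^{-(i_1+\dots+i_n)}\,(f^*)^{p_0}(f^*)^{p_1}\cdots(f^*)^{p_{n-1}}\,p_n,\qquad p_l=t_{i_1}\cdots t_{i_l}\in H,\tag{6}$$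
an absolutely convergent sum over all words of length $n$ in the indices.

**Step 4 (a functional adapted to one word).** Let $w=w_kt_1$, of length $n$. Its partial products $p_0,\dots,p_{n-1}$ are the partial products of $w_k$, so they are distinct. Let $q$ be its full product, and $V=\{p_00,\dots,p_{n-1}0\}\subset J$. The map $h\mapsto h0$ is injective on $H$, since $h0=h'0$ gives $h^{-1}h'0=0$ and $h=h'$. So $|V|=n$. For $v\in V$ write $v=h0$ with $h\in H$ unique, and set $\chi_v(x)=\varphi(h^{-1}xh)$. For $j\notin V$ choose $g_j$ with $g_j0=j$ and set $\chi_j(x)=\psi(g_j^{-1}xg_j)$. These satisfy Lemma 5, because $\chi_j(1)=1$ off the finite set $V$. Let $\Phi$ be the resulting functional and $\Phi'(x)=\Phi(xq^{-1})$. Then $\|\Phi'\|\le1$ and $\Phi'(\mathfrak J)=0$.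

**Step 5 (every term of (6) contributes $0$ or a positive weight times $\delta^n$).** Consider the term of an arbitrary word, with partial products $p_0,\dots,p_n$. We evaluate $\Phi$ on $(f^*)^{p_0}\cdots(f^*)^{p_{n-1}}p_nq^{-1}$, which is supported in $Mp_nq^{-1}$. So the value is $0$ unless $p_nq^{-1}\in M$.

We claim $H\cap M=1$. Since $I^*\ne I$, the group $M_0$ is not trivial (otherwise $I$, a proper ideal of $\mathbb C$, is $0$). So all $M_j$ are nontrivial, and being summands of a direct sum they are distinct. An element $m\in M$ normalizes every $M_j$, so $M_{mj}=M_j$ and $mj=j$. If $m\in H\cap M$, then $m0=0$ and $m=1$ by hypothesis. Hence a nonzero value requires $p_n=q$.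

Assume $p_n=q$. The factor $(f^*)^{p_l}$ lies in $\ell_1(M_{p_l0})$, and factors in different $\ell_1(M_j)$ commute. Collect, for each $j$, the ordered product of the factors in $\ell_1(M_j)$, which is $1$ if $j$ is not visited. Lemma 5 evaluates the term as a product over $j$. There are two cases.

* Some $v\in V$ is not among $p_00,\dots,p_{n-1}0$. Then the factor $\chi_v(1)=\varphi(1)=0$ appears, and the value is $0$.
* Every $v\in V$ is visited. As there are $n$ visits and $|V|=n$, each point of $V$ is visited exactly once, and nothing else is visited. The visitor $p_l\in H$ of $v$ satisfies $p_l0=v$, so it is the unique $h\in H$ with $h0=v$, and the factor is $\chi_v\big((f^*)^h\big)=\varphi(f^*)=\delta$. Unvisited $j\notin V$ give $\psi(1)=1$. The value is $\delta^n$.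

**Step 6 (spectral radius).** So $\Phi'(y^n)$ is $\delta^n$ times a sum of nonnegative weights, among them the weight of $w$. The indices of $w$ add up to $1+\sum_{i\le k}i\,2^{k-i}\le1+2n$, as $\sum_{i\ge1}i2^{-i}=2$. Hence
$$\|y^n+\mathfrak J\|\ge\Phi'(y^n)\ge\delta^n\,2^{-1-2n}\qquad(n=2^k,\ k=0,1,2,\dots).$$
So $\mathfrak J$ is proper and $r(y+\mathfrak J)\ge\delta/4>0$. Then $y+\mathfrak J\notin\operatorname{Rad}(\ell_1(G)/\mathfrak J)$. Since $y$ is a right multiple of $f^*$, also $f^*+\mathfrak J\notin\operatorname{Rad}(\ell_1(G)/\mathfrak J)$, and (1) gives a primitive ideal $P\ni f$ with $f^*\notin P$. $\square$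

## 10. Wreath products

**Definition.** The *restricted wreath product* $A\wr H$ is $\big(\bigoplus_HA\big)\rtimes H$, where $h\in H$ moves the coordinate $j\in H$ to $hj$.

**Corollary 7.** Let $A$ be a group such that $\ell_1(A)$ has a non-$*$-invariant closed ideal (for example $A$ not good, or $A=\mathbb Z^{21}$), and let $H$ be an infinite group. Then $A\wr H$ is not good.

*Proof.* The two examples are justified by the closedness of primitive ideals and by Proposition 4. Let $I$ be a non-$*$-invariant closed ideal of $\ell_1(A)$; it is proper, because $\ell_1(A)$ itself is $*$-invariant. Take $M=\bigoplus_HA$ and $J=H$, with $M$ acting trivially on $J$ and $H$ by left multiplication, and base point $1\in J$ in place of $0$. The action is transitive, and the stabilizer of the base point is $M$. It acts on the summand at $1$, a copy of $A$, by inner automorphisms, and these preserve every ideal. So (S) holds. If $1\ne h\in H$, then $h$ moves the base point. Theorem 6 applies. $\square$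

**Theorem 8.** Let $A$ be an infinite abelian group and $H$ any group. Then $A\wr H$ is good if and only if $H$ is finite.

*Proof.* If $H$ is finite, $A^H$ is an abelian subgroup of finite index in $A\wr H$, which is therefore good by Proposition 2(ii).

If $H$ is infinite, by Corollary 7 we need a closed ideal of $\ell_1(A)$ that is not $*$-invariant. This is the theorem that $L^1$ of every noncompact locally compact abelian group contains a closed ideal which is not self-adjoint (a consequence of Malliavin's theorem; W. Rudin, *Fourier Analysis on Groups*, Section 7.7), applied to the infinite discrete group $A$. When $A$ has $\mathbb Z^{21}$ as a quotient we can do without it: the preimage in $\ell_1(A)$ of the ideal of Proposition 4 is closed, and it is not $*$-invariant because $\ell_1(A)\to\ell_1(\mathbb Z^{21})$ is a surjective $*$-homomorphism. $\square$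

In particular $\mathbb Z\wr\mathbb Z$ is not good. It is an extension of an abelian group by an abelian group, both good by Proposition 2(ii), so goodness is not preserved by extensions.

## 11. Hermitian group algebras

**Definition.** $\ell_1(G)$ is *hermitian* if every self-adjoint element has real spectrum.

For example, $\ell_1(\mathbb Z)$ is hermitian: the spectrum of $f$ is $\hat f(\mathbb T)$, and by Section 1, $f=f^*$ makes $\hat f$ real.

**Proposition 9.** If $\ell_1(G)$ is hermitian, then $G$ is good.

*Proof.* Write $B=\ell_1(G)$, let $B_{sa}$ be the real space of self-adjoint elements, and put $q(h)=\max\sigma(h)$ for $h\in B_{sa}$. We use three classical facts on hermitian Banach $*$-algebras (Shirali–Ford; V. Pták, Manuscripta Math. 6 (1972); Bonsall–Duncan §41): for all $x\in B$, $r(x)\le r(x^*x)^{1/2}$ and $\sigma(x^*x)\subset[0,\infty)$; and $q$ is sublinear on $B_{sa}$. Clearly $q(\lambda1+h)=\lambda+q(h)$ for real $\lambda$. By Section 2, every primitive ideal is the annihilator of $B/\Lambda$ for a maximal left ideal $\Lambda$; fix one. The plan is to show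 that $\Lambda$ comes from a positive functional.

**Step 1 (no $a\in\Lambda$ has $\sigma(a+a^*)\subset[\varepsilon,\infty)$ with $\varepsilon>0$).** Suppose some $a$ does. For $t>0$ the element $(1-ta)^*(1-ta)=1-t(a+a^*)+t^2a^*a$ has nonnegative spectrum, so its spectral radius is its $q$-value, and
$$r\big((1-ta)^*(1-ta)\big)\le q\big(1-t(a+a^*)\big)+t^2q(a^*a)\le1-t\varepsilon+t^2r(a^*a)<1$$
for small $t$. Then $r(1-ta)<1$, so $ta=1-(1-ta)\in\Lambda$ is invertible, a contradiction.

**Step 2 (a functional dominated by $q$).** On the real space $\mathbb R1+\{a+a^*:a\in\Lambda\}$ put $\tau(\lambda1+(a+a^*))=\lambda$. It is well defined: two representations with $\lambda>\lambda'$ would give $a''\in\Lambda$ with $a''+a''^*=(\lambda-\lambda')1$, contrary to Step 1. It is dominated by $q$: if $q(a+a^*)<0$, then $-a\in\Lambda$ contradicts Step 1, so $q(a+a^*)\ge0$ and $\lambda\le\lambda+q(a+a^*)=q(\lambda1+a+a^*)$. By Hahn–Banach, extend $\tau$ to a real-linear functional on $B_{sa}$ with $\tau\le q$, and then complex-linearly to $B=B_{sa}+iB_{sa}$. Then $\tau(x^*)=\overline{\tau(x)}$,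 $\tau(1)=1$, and
$$\tau(x^*x)=-\tau(-x^*x)\ge-q(-x^*x)=\min\sigma(x^*x)\ge0.$$
For $a\in\Lambda$, $2\operatorname{Re}\tau(a)=\tau(a+a^*)=0$; applied to $-ia\in\Lambda$ this gives $\operatorname{Im}\tau(a)=0$. So $\tau(\Lambda)=0$.

**Step 3 ($\Lambda$ is determined by $\tau$).** Let $N_\tau=\{x:\tau(x^*x)=0\}$. By Cauchy–Schwarz for the positive form $(x,y)\mapsto\tau(y^*x)$, $N_\tau=\{x:\tau(y^*x)=0\ \text{for all }y\in B\}$. This is a left ideal, since $\tau(y^*bx)=\tau((b^*y)^*x)$, and it is proper because $\tau(1)=1$. For $x\in\Lambda$ we have $x^*x\in\Lambda$, so $\tau(x^*x)=0$. Thus $\Lambda\subset N_\tau$, and by maximality $\Lambda=N_\tau$.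

**Step 4 ($*$-invariance).** The annihilator of $B/\Lambda$ is
$$P=\{a:aB\subset N_\tau\}=\{a:\tau(y^*ax)=0\ \text{for all }x,y\in B\}.$$
Since $\tau(x^*a^*y)=\overline{\tau(y^*ax)}$, $a\in P$ if and only if $a^*\in P$. $\square$

These arguments do not classify the good groups, and they do not decide whether goodness is equivalent to $\ell_1(G)$ being hermitian.
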